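# Two noncommuting operators in $\{T\}'\cap\operatorname{AlgLat}T$

## 1. Algebraic operators, and an interchange of limits

Throughout, $H$ is an infinite-dimensional complex separable Hilbert space and $B(H)$ is the algebra of bounded linear operators on it. For $T\in B(H)$ write
$$\{T\}'=\{A\in B(H):AT=TA\},\qquad \operatorname{AlgLat}T=\{A\in B(H):AM\subseteq M\ \text{for all }M\in\operatorname{Lat}T\},$$
where $\operatorname{Lat}T$ is the lattice of closed $T$-invariant subspaces. For $x\in H$ put
$$[T]x=\overline{\{p(T)x:\ p\text{ a polynomial}\}} .$$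
This is the smallest member of $\operatorname{Lat}T$ that contains $x$. Hence
$$A\in\operatorname{AlgLat}T\iff Ax\in[T]x\ \text{ for every }x\in H. \tag{1}$$
Indeed, if $A\in\operatorname{AlgLat}T$, then $[T]x$ is $A$-invariant and contains $x$. Conversely, if $x\in M\in\operatorname{Lat}T$, then $Ax\in[T]x\subseteq M$.

**Definition.** The *hyporeflexive closure* of $T$ is the algebra $\mathcal H(T)=\{T\}'\cap\operatorname{AlgLat}T$.

We ask whether any two operators in $\mathcal H(T)$ commute. There is one class of operators for which the answer is a three-line computation. Call $T$ *algebraic* if $p(T)=0$ for some polynomial $p\ne0$. Every finite-rank $T$ is algebraic: if $p$ is the characteristic polynomial of the restriction of $T$ to $\operatorname{ran}T$, then $p(T)T=0$ by Cayley–Hamilton.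

**Proposition A.** If $T$ is algebraic, then $\mathcal H(T)$ is abelian.

*Proof.* For every $x$ the space $\{p(T)x\}$ is finite-dimensional, hence closed, so it equals $[T]x$. Let $A,B\in\mathcal H(T)$ and fix $x$. By (1) there are polynomials $p,q$, depending on $x$, with $Ax=p(T)x$ and $Bx=q(T)x$. Since $A$ and $B$ commute with $T$,
$$ABx=Aq(T)x=q(T)Ax=q(T)p(T)x=p(T)q(T)x=p(T)Bx=Bp(T)x=BAx.\qquad\square$$

Now drop the hypothesis. In general $[T]x$ is a closure, and all we get is sequences of polynomials with $p_n(T)x\to Ax$ and $q_m(T)x\to Bx$. The same computation gives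
$$ABx=\lim_m q_m(T)Ax=\lim_m\lim_n q_m(T)p_n(T)x,\qquad BAx=\lim_n p_n(T)Bx=\lim_n\lim_m q_m(T)p_n(T)x .$$
These are the two iterated limits of one double sequence, and nothing in sight allows us to interchange them. The argument stops exactly here, and this is also where a counterexample has to live: we need an operator whose orbits approach $Ax$ and $Bx$ without reaching them.

The paper "Commutants And Hyporeflexive Closure Of Operators" (http://www.theta.ro/jot/archive/2005-053-002/2005-053-002-008.pdf) describes as an open question whether $\mathcal H(T)$ is always abelian. We shall prove that it is not.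

## 2. Small examples, and what idempotents forbid

The definitions make sense on any Hilbert space, so we can try them in low dimension. If $T=0$, then $\{T\}'$ consists of all operators, while $A\in\operatorname{AlgLat}T$ means $Ax\in\mathbb Cx$ for every $x$, which forces $A$ to be a scalar. So $\mathcal H(0)=\mathbb CI$. If $J$ is the Jordan block on $\mathbb C^2$ with $Je_1=0$, $Je_2=e_1$, then $\operatorname{Lat}J=\{0,\mathbb Ce_1,\mathbb C^2\}$ and $\operatorname{AlgLat}J$ is the nonabelian algebra of upper triangular matrices, while $\{J\}'=\{\alpha I+\gamma J\}=\mathcal H(J)$. So either of the two algebras can fail to be abelian by itself, and the question is about their intersection.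

Let $w(T)$ be the weakly closed algebra generated by $T$ and $I$. Both $\{T\}'$ and $\operatorname{AlgLat}T$ are weakly closed algebras containing $T$ and $I$, so $w(T)\subseteq\mathcal H(T)$. The inclusion can be proper (Wogen). An operator in $w(T)$ commutes with all of $\{T\}'$, so if two operators $A,B\in\mathcal H(T)$ fail to commute, neither is in $w(T)$.

The first noncommuting pair that comes to mind is a pair of $2\times2$ matrix units. Such a pair cannot occur.

**Proposition B.** Every operator in $\mathcal H(T)$ commutes with every idempotent of $\{T\}'$.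

*Proof.* Let $P=P^2\in\{T\}'$ and $A\in\mathcal H(T)$. The subspaces $\operatorname{ran}P=\ker(I-P)$ and $\ker P$ are closed and $T$-invariant, hence $A$-invariant. The first gives $AP=PAP$. The second gives $PA(I-P)=0$, that is, $PA=PAP$. So $AP=PA$. $\square$

In particular, idempotents in $\mathcal H(T)$ are central in it, and the noncommutativity we want must be of a nilpotent kind. The simplest such pattern is a family $A_a$, linear in a vector $a$, with
$$A_aA_b=\beta(a,b)D_0,\qquad A_aD_0=D_0A_a=D_0^2=0,$$
where $\beta$ is a bilinear form. The commutator is then $(\beta(a,b)-\beta(b,a))D_0$, so we need a form that is not symmetric.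

Two conventions. Inner products are linear in the first variable, and $f\otimes e$ is the rank-one operator $x\mapsto\langle x,e\rangle f$, so $S(f\otimes e)=(Sf)\otimes e$ and $(f\otimes e)S=f\otimes S^*e$. A compact operator $T$ has singular numbers $s_{n+1}(T)$, where $s_{n+1}(T)$ is the distance from $T$ to the operators of rank at most $n$. It lies in the *Schatten class* $\mathcal S_p$ if $\sum_n s_n(T)^p<\infty$. For instance, the diagonal operator with entries $2^{-n}$ lies in every $\mathcal S_p$, $p>0$. An operator is *quasinilpotent* if its spectrum is $\{0\}$.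

**Theorem 1.** There are a compact quasinilpotent $T\in B(H)$, belonging to every Schatten class $\mathcal S_p$ $(p>0)$, and $A,B\in\{T\}'\cap\operatorname{AlgLat}T$ with $AB-BA\ne0$ (of rank one).

**Theorem 2.** Let $K\neq0$ be a separable complex Hilbert space (of finite or infinite dimension) and $\beta:K\times K\to\mathbb C$ a bounded bilinear form such that
$$(\ast)\qquad \beta(k,\cdot)=0\ \Longrightarrow\ \beta(\cdot,k)=0\qquad(k\in K).$$
There are a quasinilpotent $T\in B(H)$ lying in every $\mathcal S_p$, an injective linear map $a\mapsto A_a$ from $K$ to $\mathcal H(T)$, and a rank-one $D_0\in\mathcal H(T)$ such that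
$$A_aA_b=\beta(a,b)D_0,\qquad A_aD_0=D_0A_a=D_0^2=0\qquad(a,b\in K).$$
In particular $[A_a,A_b]=(\beta(a,b)-\beta(b,a))D_0$.

To see what $(\ast)$ says, take $K=\mathbb C^2$. The form $a_1b_2-a_2b_1$ is nondegenerate, so $\beta(k,\cdot)=0$ only for $k=0$, and $(\ast)$ holds. For $\beta(a,b)=a_1b_2$ and $k=(0,1)$ we have $\beta(k,\cdot)=0$ but $\beta((1,0),k)=1$, so $(\ast)$ fails.

A last section treats the following complement. A finite-dimensional unital complex algebra is called *local* if its noninvertible elements form a two-sided ideal.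

**Theorem 3.**

1. For every $T\in B(H)$, $\mathcal H(T)$ commutes with every idempotent of $\{T\}'$. Hence every finite-dimensional algebra $\mathcal B\subseteq\mathcal H(T)$ having a unit is a finite direct product of local algebras, and commutators in $\mathcal B$ are nilpotent.
2. Conversely, every finite-dimensional unital complex algebra that is a finite direct product of local algebras and has $(\operatorname{rad})^3=0$ embeds unitally in $\mathcal H(T)$ for some $T\in B(H)$. So a finite-dimensional unital algebra with radical of cube zero embeds unitally in some $\mathcal H(T)$ iff all its idempotents are central.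
3. If $T$ is algebraic (e.g. of finite rank), $\mathcal H(T)$ is abelian. So "in every $\mathcal S_p$" in Theorem 1 cannot be improved to "finite rank".

Part 3 is Proposition A, and the first sentence of part 1 is Proposition B.

## 3. Two half-constructions and the equation that glues them

On $\mathbb Cf_0\oplus K\oplus\mathbb Ce_0$ the operators $f_0\beta(a,\cdot)+a\otimes e_0$ have the right products: $e_0\mapsto a$ and $b\mapsto\beta(a,b)f_0$, so the product for $a$ and $b$ is $\beta(a,b)\,f_0\otimes e_0$. When $K=\mathbb C^2$ and $\beta$ is not symmetric, Proposition A says that no $T$ on this four-dimensional space works. What is missing is a $T$ whose orbit through $e_0$ comes close to every $a\in K$, and whose orbit through $k\in K$ comes close to $f_0$. Shifts can supply this.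

*Reaching $K$ from $e_0$.* Let $E$ have orthonormal basis $(e_n)_{n\ge0}$, let $We_n=w_ne_{n+1}$ with weights $w_n>0$, and let $\pi_n=w_0\cdots w_{n-1}$. On $K\oplus E$ put $S=\begin{pmatrix}0&X\\0&W\end{pmatrix}$ with $Xe_n=\varepsilon_nk_n$ for $n$ in a sparse set and $Xe_n=0$ otherwise. Then
$$S^{N+1}e_0=XW^Ne_0+W^{N+1}e_0=\pi_N\big(\varepsilon_Nk_N+w_Ne_{N+1}\big).$$
If $w_N/\varepsilon_N\to0$ along the indices $N$ with $k_N=u$, then $u\in[S]e_0$. The vector $u$ shows up as a limit of multiples of powers. Using disjoint sets of indices for different vectors $u$, we reach all of $K$. Moreover $a\otimes e_0$ commutes with $S$, since both products vanish: $S$ kills $K$, and $\operatorname{ran}W\perp e_0$.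

*Reaching $f_0$ from $K$.* Let $F$ have orthonormal basis $(f_n)_{n\ge0}$ and let $Vf_0=0$, $Vf_n=w_{n-1}f_{n-1}$. On $F\oplus K$ put $Q=\begin{pmatrix}V&Z\\0&0\end{pmatrix}$ with $Zk=\sum_n\varepsilon_n\beta(k,k_n)f_n$, the sum running over the same sparse set. Then $Q^{N+1}k=V^NZk$, and its $f_0$-coefficient is $\pi_N\varepsilon_N\beta(k,k_N)$. The operator $f_0\beta(a,\cdot)$ commutes with $Q$, since both products vanish: $Vf_0=0$, and $\operatorname{ran}Q\subseteq F$.

*Gluing.* Each half by itself is useless, because all products $(a\otimes e_0)(b\otimes e_0)$ vanish. So put them together on $F\oplus K\oplus E$: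
$$\begin{pmatrix}V&Z&0\\0&0&X\\0&0&W\end{pmatrix}\qquad\text{and}\qquad\begin{pmatrix}0&f_0\beta(a,\cdot)&0\\0&0&a\otimes e_0\\0&0&0\end{pmatrix}.$$
These do not commute. The two products differ in the $(1,3)$ corner, one having $Za\otimes e_0$ and the other $f_0\beta(a,X\,\cdot)$. This is the obstruction, and it suggests filling the corner of $A_a$ by an operator $C_a:E\to F$ with
$$VC_a-C_aW=f_0\beta(a,X\,\cdot)-Za\otimes e_0=\sum_N\varepsilon_N\beta(a,k_N)\,(f_0\otimes e_N-f_N\otimes e_0). \tag{2}$$
The right-hand side has this simple form because $Z$ was built from the same form $\beta$ and the same vectors $k_n$ as $X$. For one $N$ try $C=\sum_{m=1}^Nc_mf_m\otimes e_{N+1-m}$. Since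
$$VC=\sum_{m=1}^Nc_mw_{m-1}f_{m-1}\otimes e_{N+1-m},\qquad CW=\sum_{m=1}^Nc_mw_{N-m}f_m\otimes e_{N-m},$$
the equation $VC-CW=f_0\otimes e_N-f_N\otimes e_0$ says $c_1w_0=1$, $c_Nw_0=1$ and $c_{m+1}w_m=c_mw_{N-m}$ for $1\le m<N$. The solution is $c_m=\pi_N/(\pi_m\pi_{N+1-m})$. We shall have to see that it stays bounded.

The correction has a price. Now $A_ax$ has the component $C_ae$ in $F$, where $e$ is the $E$-component of $x$, and this vector must lie in $[T]x$. The cure is to make $[T]x$ swallow the whole of $F$ as soon as $e\ne0$. For this we use the corner of $T$, which is still free: whatever operator $R:E\to F$ we put there, it does not enter $A_aT$ or $TA_a$, because $A_a$ has zero first column and zero third row. How should $R$ be chosen? The operator $V^i(f_s\otimes e_n)W^j$ is a multiple of $f_{s-i}\otimes e_{n-j}$. So passing to powers of $T$ lowers the total index $s+n$ of an entry of $R$, by $i+j=r$ in $T^{r+1}$. If $R$ has a single entry at $(s,r)$, then $T^{r+1}$ spreads it over all positions of total index $s$, which produces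 a multiple of
$$D_s=\sum_{m=0}^s\frac{1}{\pi_m\pi_{s-m}}f_m\otimes e_{s-m}.$$
If the entries are sparse, those with column index below $r$ have died by then; if the weights decrease fast enough, those with column index above $r$ are negligible. So the $D_s$ will be limits of multiples of powers of $T$, and they span enough to reach $F$.

## 4. Weights, index sets, and the operator $T$

**Weights.** For $n\ge0$ let $w_n=2^{-4^n}$, $\pi_0=1$, $\pi_n=w_0\cdots w_{n-1}=2^{-(4^n-1)/3}$; for $n\ge1$ let $\varepsilon_n=w_{n-1}$. Then $w_0=\frac12$, the $w_n$ decrease, and $w_{n+1}\le w_n/2$. We need three facts.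

(W1) $\sum_{n\ge1}\varepsilon_n\le1$, and $\sum_{n>r}\varepsilon_n=\sum_{j\ge r}w_j\le2w_r$ for $r\ge0$. Both are geometric series estimates.

(W2) For $p,q\ge0$, $\pi_{p+q}/\pi_p=w_p\cdots w_{p+q-1}\le w_0\cdots w_{q-1}=\pi_q$. If $p\ge1$, the same product is at most $w_1\cdots w_q=\pi_{q+1}/w_0=2\pi_{q+1}$. Also $\pi_{r+1}=\pi_rw_r\le w_r$.

(W3) For fixed $s$, $\dfrac{n\,w_n}{\varepsilon_n\pi_n\pi_s}\to0$ as $n\to\infty$, because
$$\log_2\frac{w_n}{\varepsilon_n\pi_n}=-4^n+\frac{4^n}{4}+\frac{4^n-1}{3}=-\frac{5}{12}4^n-\frac13 .$$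

Condition (W3) dictates the growth of the exponents. With $w_n=2^{-2^n}$ and $\varepsilon_n=w_{n-1}$ we would have $\pi_n=2^{-(2^n-1)}$ and $w_n/(\varepsilon_n\pi_n)=2^{2^{n-1}-1}\to\infty$.

**Index sets.** Let $(u_i)_{i\in I}$ be a countable family in the unit ball of $K$ with dense linear span; for $K=\mathbb C^2$ take the standard basis. Inside $\{4^l:l\ge1\}$ choose pairwise disjoint infinite sets $\Lambda_i$ $(i\in I)$ and $\Gamma_s$ $(s=0,1,2,\dots)$ with $n>s$ for all $n\in\Gamma_s$. Put $\Lambda=\bigcup_i\Lambda_i$ and $\Gamma=\bigcup_s\Gamma_s$. Let $k_n=u_i$ for $n\in\Lambda_i$ and $s(n)=s$ for $n\in\Gamma_s$. Two different elements $n<r$ of $\Lambda\cup\Gamma$ satisfy $n\le r/4$.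

**The operator.** With $E,F,V,W$ as in Section 3 and these weights, let
$$X=\sum_{n\in\Lambda}\varepsilon_n\,k_n\otimes e_n:E\to K,\qquad Zk=\sum_{n\in\Lambda}\varepsilon_n\beta(k,k_n)f_n:K\to F,\qquad R=\sum_{n\in\Gamma}\varepsilon_n\,f_{s(n)}\otimes e_n:E\to F,$$
$$T=\begin{pmatrix}V&Z&R\\0&0&X\\0&0&W\end{pmatrix}\quad\text{on }F\oplus K\oplus E .$$
The series converge in norm by (W1). The space $F\oplus K\oplus E$ is infinite-dimensional and separable, so we identify it with $H$. Operators such as $f_m\otimes e_n$ from $E$ to $F$ are also regarded as operators on $H$, zero on $F\oplus K$.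

**Step 1: $T$ lies in every $\mathcal S_p$.** Write $\beta(k,k_n)=\langle k,h_n\rangle$ with $\|h_n\|\le\|\beta\|$. Then $T=\sum_{n\ge1}T_n$, where $T_n$ is the sum of $w_{n-1}e_n\otimes e_{n-1}$ and $w_{n-1}f_{n-1}\otimes f_n$, of $\varepsilon_nk_n\otimes e_n$ and $\varepsilon_nf_n\otimes h_n$ if $n\in\Lambda$, and of $\varepsilon_nf_{s(n)}\otimes e_n$ if $n\in\Gamma$. As $\Lambda\cap\Gamma=\emptyset$, $T_n$ has rank at most $4$, and $\|T_n\|\le c\,w_{n-1}$ with $c=3+\|\beta\|$. Hence, for $n\ge0$,
$$s_{4n+1}(T)\le\Big\|\sum_{j>n}T_j\Big\|\le c\sum_{j\ge n}w_j\le2c\,w_n,\qquad \sum_{m\ge1}s_m(T)^p\le4\sum_{n\ge0}(2c\,w_n)^p<\infty .$$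
In particular, $T$ is compact.

**Step 2: $T$ is quasinilpotent.** Directly from the definitions,
$$V^if_m=\frac{\pi_m}{\pi_{m-i}}f_{m-i}\ (i\le m),\qquad V^if_m=0\ (i>m),\qquad W^je_p=\frac{\pi_{p+j}}{\pi_p}e_{p+j}, \tag{3}$$
and, since $W^*e_n=w_{n-1}e_{n-1}$ for $n\ge1$ and $W^*e_0=0$,
$$(f\otimes e_n)W^j=\frac{\pi_n}{\pi_{n-j}}f\otimes e_{n-j}\ (j\le n),\qquad (f\otimes e_n)W^j=0\ (j>n). \tag{4}$$
The powers of $V$ and $W$ send distinct basis vectors to zero or to multiples of distinct basis vectors, so (W2) gives $\|V^q\|,\|W^q\|\le\pi_q$. As $\pi_q^{1/q}\to0$, $V$ and $W$ are quasinilpotent. For $\lambda\ne0$ the block triangular operator $T-\lambda$ has the invertible diagonal blocks $V-\lambda,-\lambda,W-\lambda$, so it is invertible. Thus $\sigma(T)=\{0\}$.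

**Step 3: the powers of $T$.** For $q\ge0$,
$$T^{q+1}=\begin{pmatrix}V^{q+1}&V^qZ&G_q\\0&0&XW^q\\0&0&W^{q+1}\end{pmatrix},\qquad G_q=\sum_{i+j=q}V^iRW^j+\sum_{i+j=q-1}V^iZXW^j. \tag{5}$$
For $q=0$ the second sum is empty and $G_0=R$, so this is $T$. If (5) holds for $q$, multiply on the left by $T$. The second and third rows become $(0,0,XW^{q+1})$ and $(0,0,W^{q+2})$, the first two entries of the first row become $V^{q+2}$ and $V^{q+1}Z$, and the corner becomes $VG_q+ZXW^q+RW^{q+1}$. Here $VG_q$ contains the terms of $G_{q+1}$ with $i\ge1$, and $ZXW^q$ and $RW^{q+1}$ are the two terms with $i=0$. So the corner is $G_{q+1}$.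

## 5. The operators $A_a$, and why they commute with $T$

For $a\in K$ let
$$C_a=\sum_{N\in\Lambda}\varepsilon_N\,\beta(a,k_N)\,\pi_N\sum_{m=1}^N\frac{1}{\pi_m\pi_{N+1-m}}f_m\otimes e_{N+1-m}:E\to F.$$

**Step 4: $C_a$ is bounded.** For $1\le m\le N$, (W2) with $p=N+1-m\ge1$ and $q=m-1$ gives $\pi_N/\pi_{N+1-m}\le2\pi_m$, so each number $\pi_N/(\pi_m\pi_{N+1-m})$ is at most $2$. For fixed $N$ the rank-one operators $f_m\otimes e_{N+1-m}$ have mutually orthogonal ranges and mutually orthogonal initial spaces, so $\pi_N$ times the inner sum has norm at most $2$. As $\sum\varepsilon_N\le1$, the outer series converges in norm and $\|C_a\|\le2\|\beta\|\|a\|$. Clearly $C_a$ is linear in $a$.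

Define
$$A_a=\begin{pmatrix}0&f_0\beta(a,\cdot)&C_a\\0&0&a\otimes e_0\\0&0&0\end{pmatrix},\qquad D_0=f_0\otimes e_0 .$$

**Step 5: the multiplication table.** In $A_aA_b$ only the corner survives, and it is $f_0\beta(a,\cdot)\,(b\otimes e_0)=\beta(a,b)f_0\otimes e_0$. So $A_aA_b=\beta(a,b)D_0$. Since $D_0$ lives in the $(1,3)$ corner, while $A_a$ and $D_0$ have zero first column and zero third row, $A_aD_0=D_0A_a=D_0^2=0$. The map $a\mapsto A_a$ is linear, and it is injective because the $K$-component of $A_ae_0$ is $a$.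

**Lemma 1.** $A_aT=TA_a$ for all $a\in K$.

*Proof.* Block multiplication gives
$$TA_a=\begin{pmatrix}0&Vf_0\,\beta(a,\cdot)&VC_a+Za\otimes e_0\\0&0&0\\0&0&0\end{pmatrix},\qquad A_aT=\begin{pmatrix}0&0&f_0\beta(a,X\,\cdot)+C_aW\\0&0&(a\otimes e_0)W\\0&0&0\end{pmatrix}.$$
Here $Vf_0=0$, and $(a\otimes e_0)W=0$ by (4). What remains is equation (2). Its second equality holds because $\beta(a,Xe)=\sum_{N\in\Lambda}\varepsilon_N\langle e,e_N\rangle\beta(a,k_N)$ and $Za=\sum_{N\in\Lambda}\varepsilon_N\beta(a,k_N)f_N$. For the first, fix $N\in\Lambda$. Since $w_{m-1}/\pi_m=1/\pi_{m-1}$ and $w_{N-m}/\pi_{N+1-m}=1/\pi_{N-m}$,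
$$V\sum_{m=1}^N\frac{f_m\otimes e_{N+1-m}}{\pi_m\pi_{N+1-m}}=\sum_{m=1}^{N}\frac{f_{m-1}\otimes e_{N+1-m}}{\pi_{m-1}\pi_{N+1-m}}=\sum_{m=0}^{N-1}\frac{f_m\otimes e_{N-m}}{\pi_m\pi_{N-m}},$$
$$\sum_{m=1}^N\frac{f_m\otimes e_{N+1-m}}{\pi_m\pi_{N+1-m}}\,W=\sum_{m=1}^{N}\frac{f_m\otimes e_{N-m}}{\pi_m\pi_{N-m}} .$$
In the difference only $m=0$ from the first sum and $m=N$ from the second survive, and multiplied by $\pi_N$ it is $f_0\otimes e_N-f_N\otimes e_0$. Multiply by $\varepsilon_N\beta(a,k_N)$ and sum over $N$. $\square$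

## 6. Powers of $T$ converge to the operators $D_s$

For $M\ge0$ let $D_M=\sum_{m=0}^M\dfrac{1}{\pi_m\pi_{M-m}}\,f_m\otimes e_{M-m}$, a finite-rank operator on $H$ which is zero on $F\oplus K$. For $M=0$ this is $D_0$.

**Lemma 2.** For each $s\ge0$, $\ \dfrac{T^{r+1}}{\varepsilon_r\pi_r\pi_s}\to D_s$ in norm as $r\to\infty$, $r\in\Gamma_s$.

*Proof.* Let $r\in\Gamma_s$, so $r\notin\Lambda$ and $r>s$. We use (5) with $q=r$ and show that every block is $O(r\,w_r)$, except for one term of the corner, which is the main term.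

(a) *Diagonal blocks.* $\|V^{r+1}\|,\|W^{r+1}\|\le\pi_{r+1}\le w_r$.

(b) *The blocks $XW^r$ and $V^rZ$.* By (3), $XW^re_p=\frac{\pi_{p+r}}{\pi_p}Xe_{p+r}$. For $p=0$ this vanishes, since $r\notin\Lambda$. For $p\ge1$, (W2) bounds its norm by $2\pi_{r+1}\varepsilon_{p+r}$. Summing over $p$ gives $\|XW^r\|\le2\pi_{r+1}\le2w_r$. Next,
$$V^rZk=\sum_{n\in\Lambda,\ n>r}\varepsilon_n\beta(k,k_n)\frac{\pi_n}{\pi_{n-r}}f_{n-r},$$
where $n=r$ is absent because $r\notin\Lambda$. By (W2) with $p=n-r\ge1$, $\pi_n/\pi_{n-r}\le2\pi_{r+1}$, so $\|V^rZ\|\le2\|\beta\|\pi_{r+1}\le2\|\beta\|w_r$.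

(c) *The sum $\sum_{i+j=r}V^iRW^j$.* Consider the contribution of $\varepsilon_nf_{s(n)}\otimes e_n$ for each $n\in\Gamma$. By (3) and (4), a term is nonzero only if $i\le s(n)$ and $j\le n$.

- If $n<r$, then $i+j\le s(n)+n<2n\le r/2$, so no term with $i+j=r$ survives.
- If $n=r$, the surviving terms have $0\le i\le s$ and $j=r-i$, and their sum is
$$\varepsilon_r\sum_{i=0}^s\frac{\pi_s}{\pi_{s-i}}\,\frac{\pi_r}{\pi_i}\,f_{s-i}\otimes e_i=\varepsilon_r\pi_r\pi_sD_s .$$
- There are $r+1$ pairs $(i,j)$, and $\|V\|,\|W\|\le1$, so the terms with $n>r$ have total norm at most $(r+1)\sum_{n>r}\varepsilon_n\le2(r+1)w_r$.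

(d) *The sum $\sum_{i+j=r-1}V^iZXW^j$.* Here $ZX=\sum_{m,n\in\Lambda}\varepsilon_m\varepsilon_n\beta(k_n,k_m)\,f_m\otimes e_n$. If $m,n<r$, then $m,n\le r/4$, and a nonzero term needs $i+j\le m+n\le r/2$. As $r\ge4$, $r/2<r-1$, so there is none. Since $r\notin\Lambda$, all other pairs have $\max(m,n)>r$. There are $r$ pairs $(i,j)$, so these contribute total norm at most
$$r\,\|\beta\|\cdot2\Big(\sum_{m>r}\varepsilon_m\Big)\Big(\sum_n\varepsilon_n\Big)\le4r\|\beta\|w_r .$$

Altogether $\|T^{r+1}-\varepsilon_r\pi_r\pi_sD_s\|\le\mathrm{const}\cdot r\,w_r$ with a constant depending only on $\|\beta\|$. Divide by $\varepsilon_r\pi_r\pi_s$ and apply (W3). $\square$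

In particular each $D_M$ is a norm limit of polynomials in $T$, so $D_M\in w(T)\subseteq\mathcal H(T)$ and $D_Mx\in[T]x$ for every $x$.

**Lemma 3.** If $x=\varphi+k+e$ with $\varphi\in F$, $k\in K$, $e\in E$ and $e\ne0$, then $F\subseteq[T]x$.

*Proof.* Let $n_0$ be the least index with $\langle e,e_{n_0}\rangle\ne0$. For $m\ge0$,
$$D_{n_0+m}x=\sum_{j=0}^m\frac{\langle e,e_{n_0+m-j}\rangle}{\pi_j\,\pi_{n_0+m-j}}\,f_j,$$
because for $j>m$ the index $n_0+m-j$ is below $n_0$. The coefficient of $f_m$ is nonzero. So the vectors $D_{n_0}x,\dots,D_{n_0+m}x$ are related to $f_0,\dots,f_m$ by a triangular matrix with nonzero diagonal, and they span $\operatorname{span}\{f_0,\dots,f_m\}$. Thus every $f_m$ lies in the closed subspace $[T]x$. $\square$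

## 7. The operators $A_a$ leave every $T$-invariant subspace invariant

**Lemma 4.** Let $x=\varphi+k+e$, let $i\in I$, and let $N\to\infty$ in $\Lambda_i$.

1. If $e=0$, then $T^{N+1}x/(\pi_N\varepsilon_N)\to\beta(k,u_i)f_0$.
2. If $P$ is the orthogonal projection onto $K\oplus E$, then $PT^{N+1}x/(\pi_N\varepsilon_N)\to\langle e,e_0\rangle u_i$.

*Proof.* The main terms have order $\pi_N\varepsilon_N$. All errors will be $O(\pi_{N+1})$, and $\pi_{N+1}/(\pi_N\varepsilon_N)=w_N/w_{N-1}\to0$.

(1) By (5), $T^{N+1}x=V^{N+1}\varphi+V^NZk$, and $\|V^{N+1}\varphi\|\le\pi_{N+1}\|\varphi\|$. Since $N\in\Lambda_i$,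
$$V^NZk=\varepsilon_N\beta(k,u_i)\pi_Nf_0+\rho,\qquad\rho=\sum_{n\in\Lambda,\ n>N}\varepsilon_n\beta(k,k_n)\frac{\pi_n}{\pi_{n-N}}f_{n-N},$$
and $\|\rho\|\le2\pi_{N+1}\|\beta\|\|k\|$ by (W2) and (W1).

(2) By (5), $PT^{N+1}x=XW^Ne+W^{N+1}e$, and $\|W^{N+1}e\|\le\pi_{N+1}\|e\|$. We have $XW^Ne_0=\pi_NXe_N=\pi_N\varepsilon_Nu_i$. For $p\ge1$, (W2) gives $\|XW^Ne_p\|\le2\pi_{N+1}\varepsilon_{N+p}$. Summing over $p\ge 1$,
$$\|XW^Ne-\langle e,e_0\rangle\pi_N\varepsilon_Nu_i\|\le2\pi_{N+1}\|e\|.\qquad\square$$

**Proposition C.** Under $(\ast)$, $A_a\in\operatorname{AlgLat}T$ for all $a\in K$.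

*Proof.* By (1) we must show $A_ax\in[T]x$ for each $x=\varphi+k+e$.

*Case $e=0$.* Then $A_ax=\beta(a,k)f_0$. If this is zero there is nothing to prove. Otherwise $\beta(\cdot,k)\ne0$, hence $\beta(k,\cdot)\ne0$ by $(\ast)$. As the $u_i$ have dense span and $\beta(k,\cdot)$ is continuous, $\beta(k,u_i)\ne0$ for some $i$. Lemma 4(1) gives $f_0\in[T]x$, so $A_ax\in[T]x$.

*Case $e\ne0$.* By Lemma 3, $F\subseteq[T]x$. Since $Py$ differs from $y$ by a vector of $F$, it follows that $P[T]x\subseteq[T]x$. Now
$$A_ax=\beta(a,k)f_0+C_ae+\langle e,e_0\rangle a\in\langle e,e_0\rangle a+F .$$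
If $\langle e,e_0\rangle=0$, then $A_ax\in F\subseteq[T]x$. Otherwise the vectors $PT^{N+1}x/(\pi_N\varepsilon_N)$ lie in $[T]x$, and Lemma 4(2) gives $u_i\in[T]x$ for every $i\in I$. So $K\subseteq[T]x$, and $A_ax\in K+F\subseteq[T]x$. $\square$

Condition $(\ast)$ enters only for vectors with $e=0$, and for this $T$ it cannot be avoided. If $\beta(k,\cdot)=0$, then $Zk=0$, so $Tk=0$ and $[T]k=\mathbb Ck$; then $A_ak=\beta(a,k)f_0$ lies in $[T]k$ only if $\beta(a,k)=0$.

**Proof of Theorem 2.** Steps 1 and 2 show that $T$ is quasinilpotent and lies in every $\mathcal S_p$. Step 5 gives the multiplication table, and the linearity and injectivity of $a\mapsto A_a$. By Lemma 1 and Proposition C, $A_a\in\mathcal H(T)$. By Lemma 2, the rank-one operator $D_0$ lies in $w(T)\subseteq\mathcal H(T)$. The commutator formula follows from the table. $\square$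

**Proof of Theorem 1.** Take $K=\mathbb C^2$ with standard basis $u_1,u_2$ and $\beta(a,b)=a_1b_2-a_2b_1$, which satisfies $(\ast)$. Then $A_{u_1},A_{u_2}\in\{T\}'\cap\operatorname{AlgLat}T$ and
$$A_{u_1}A_{u_2}-A_{u_2}A_{u_1}=2D_0=2\,f_0\otimes e_0\ne0 .\qquad\square$$

So $\{T\}'\cap\operatorname{AlgLat}T$ need not be abelian. The same theorem with $K=\ell^2\oplus\ell^2$ and the standard symplectic form $\beta((x,y),(x',y'))=\sum_j(x_jy_j'-y_jx_j')$, which is bounded and nondegenerate, puts an infinite-dimensional Heisenberg Lie algebra inside $\mathcal H(T)$: the commutators are $[A_a,A_b]=2\beta(a,b)D_0$, and $D_0$ is central in the span of the $A_a$ and $D_0$.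

## 8. Finite-dimensional algebras inside $\mathcal H(T)$

We finish the proof of Theorem 3. Recall that the radical of a finite-dimensional algebra is its largest nilpotent ideal, and that a two-sided ideal consisting of nilpotent elements is nilpotent. An example of a noncommutative local algebra is the span of $1,x,y,z$ with $xy=z=-yx$, $x^2=y^2=0$ and all products of $z$ with $x,y,z$ zero. Its radical $N=\operatorname{span}\{x,y,z\}$ has $N^2=\mathbb Cz$ and $N^3=0$.

**Step 6: no nontrivial idempotents implies local.** Let $\mathcal C\ne0$ be a finite-dimensional unital complex algebra whose only idempotents are $0$ and $1$. We show that $\mathcal C=\mathbb C1\oplus N$, where $N$, the set of noninvertible elements, is a nilpotent ideal, so that $\mathcal C$ is local with radical $N$.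

Let $x\in\mathcal C$ have minimal polynomial $\mu$. The subalgebra $\mathbb C[x]\cong\mathbb C[t]/(\mu)$ would contain a nontrivial idempotent, by the Chinese remainder theorem, if $\mu$ had two distinct roots. So $\mu=(t-\lambda)^d$, and $x-\lambda1$ is nilpotent. Thus every element is $\lambda1$ plus a nilpotent; it is invertible if $\lambda\ne0$ and nilpotent if $\lambda=0$. Hence $N$ is also the set of nilpotent elements.

Let $x\in N$ be nonzero, with $x^d=0\ne x^{d-1}$, and let $y\in\mathcal C$. Since $x^{d-1}(xy)=0$ and $(yx)x^{d-1}=0$, neither $xy$ nor $yx$ is invertible, so both are in $N$. If $x,y\in N$ and $u=x+y$ were invertible, then $u^{-1}x=1-u^{-1}y$, where $u^{-1}x$ is nilpotent and, because $u^{-1}y$ is nilpotent, the right-hand side is invertible. This is a contradiction. So $N$ is a two-sided ideal, it consists of nilpotents, and $\mathcal C=\mathbb C1\oplus N$.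

In the other direction, let $\mathcal C$ be any local algebra. It has no idempotents except $0$ and $1$: for an idempotent $g$, the sum $g+(1-g)=1$ is invertible, so $g$ or $1-g$ is invertible, and an invertible idempotent equals $1$. Hence every local algebra has the form $\mathbb C1\oplus N$ just described.

**Step 7: central idempotents and products of local algebras.** We show that a finite-dimensional unital algebra $\mathcal B$ has all idempotents central iff it is a finite direct product of local algebras. If $\mathcal B$ is such a product, its idempotents have components $0$ or $1$ by Step 6, so they are central. Conversely, let all idempotents be central. Nonzero mutually orthogonal idempotents are linearly independent, so we can write the unit as a sum $\sum_jg_j$ of mutually orthogonal nonzero idempotents with the largest possible number of terms. Since the $g_j$ are central, $\mathcal B=\prod_jg_j\mathcal B$. If $g_j\mathcal B$ contained an idempotent $h\ne0,g_j$, then $g_j=h+(g_j-h)$ would refine the decomposition. So each $g_j\mathcal B$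 has only the idempotents $0,g_j$, and it is local by Step 6.

**Proof of Theorem 3(1).** The first sentence is Proposition B. Let $\mathcal B\subseteq\mathcal H(T)$ be a finite-dimensional algebra with a unit (possibly different from $I$). Its idempotents lie in $\{T\}'$, so they are central in $\mathcal B$ by Proposition B, and Step 7 applies. In each factor $\mathbb Cg_j\oplus N_j$ every commutator lies in $N_j$, so every commutator in $\mathcal B$ lies in the nilpotent ideal $\prod_jN_j$. $\square$

**Step 8: direct sums with separated spectra.** Theorem 2 gives one form $\beta$ at a time. To combine several we show: if $T_1,\dots,T_n$ are quasinilpotent, $\lambda_1,\dots,\lambda_n$ are distinct and $S=\bigoplus_j(T_j+\lambda_j)$, then $\bigoplus_j\mathcal H(T_j)\subseteq\mathcal H(S)$.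

Let $\delta>0$ be such that the closed discs of radius $2\delta$ about the $\lambda_l$ are disjoint, and fix $j$. The union of these discs is compact with connected complement, and the function equal to $1$ near the $j$-th disc and $0$ near the others is holomorphic on a neighborhood of it. By Runge's theorem it is a uniform limit on the discs of polynomials $p_\nu$. In the Riesz integral
$$p_\nu(S)=\frac{1}{2\pi i}\sum_l\oint_{|z-\lambda_l|=\delta}p_\nu(z)(z-S)^{-1}\,dz$$
we may let $\nu\to\infty$. So $p_\nu(S)$ converges in norm to the Riesz idempotent $\frac1{2\pi i}\oint_{|z-\lambda_j|=\delta}(z-S)^{-1}dz$. On the $l$-th summand, whose operator has spectrum $\{\lambda_l\}$, this integral is the identity for $l=j$ and $0$ for $l\ne j$. So it is the projection $P_j$ onto the $j$-th summand, and $P_j$ is a norm limit of polynomials in $S$.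

Let $M\in\operatorname{Lat}S$. Then $P_jM\subseteq M$ for all $j$, so $M=\bigoplus_jP_jM$. Each $P_jM=M\cap\operatorname{ran}P_j$ is closed, and it is invariant under $S$, hence under $T_j$. If $B_j\in\mathcal H(T_j)$, then $\bigoplus_jB_j$ commutes with $S$ and maps each $P_jM$ into itself, so it maps $M$ into $M$.

**Proof of Theorem 3(2).** Let $\mathcal B=\prod_{i=1}^q(\mathbb C1_i\oplus N_i)$, where $N_i$ is the radical of the $i$-th local factor (Step 6) and $N_i^3=0$.

*The forms.* Let $N_i^2$ be the span of products of two elements of $N_i$, and choose a subspace $U_i$ with $N_i=U_i\oplus N_i^2$. Let $\psi_{i1},\dots,\psi_{id_i}$ be a basis of the dual $(N_i^2)^*$; if $N_i^2=0$, take $d_i=1$ and $\psi_{i1}=0$. One is tempted to use the form $\psi_{ij}(uu')$ on $U_i$, but it may violate $(\ast)$. So enlarge the space to $K=U_i\oplus U_i^*$, with any Hilbert norm, and put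
$$\beta_{ij}\big((u,\xi),(u',\xi')\big)=\psi_{ij}(uu')+\xi(u')+\xi'(u).$$
If $\beta_{ij}((u,\xi),\cdot)=0$, then testing on $(0,\xi')$ gives $\xi'(u)=0$ for all $\xi'$, so $u=0$; testing on $(u',0)$ then gives $\xi=0$. So only $k=0$ satisfies $\beta_{ij}(k,\cdot)=0$, and $(\ast)$ holds. Let $T_{ij},A^{ij},D^{ij}_0$ come from Theorem 2. If $U_i=0$, then $N_i=N_i^2$, hence $N_i=N_i^3=0$; in this case let $T_{i1}$ be any operator from Theorem 2 and $\Phi_{i1}=0$ below.

*The homomorphisms.* For $u\in U_i$, $n\in N_i^2$ put
$$\Phi_{ij}(u+n)=A^{ij}_{(u,0)}+\psi_{ij}(n)D_0^{ij}\in\mathcal H(T_{ij}).$$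
This is linear. Since $N_i^3=0$, we have $(u+n)(u'+n')=uu'\in N_i^2$. On the other side, the multiplication table gives
$$\Phi_{ij}(u+n)\Phi_{ij}(u'+n')=\beta_{ij}\big((u,0),(u',0)\big)D_0^{ij}=\psi_{ij}(uu')D_0^{ij}=\Phi_{ij}(uu').$$
So $\Phi_{ij}$ is a homomorphism on $N_i$. Suppose $\Phi_{ij}(u+n)=0$ for all $j$, with $U_i\ne0$. Apply it to the vector $e_0$ of the space of $T_{ij}$. The $K$-component of the result is $(u,0)$, because $D_0^{ij}e_0=f_0\in F$. So $u=0$. Then $\psi_{ij}(n)=0$ for all $j$, and $n=0$. If $U_i=0$, then $N_i=0$ and there is nothing to check.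

*The embedding.* Choose distinct $\lambda_{ij}$, let $S=\bigoplus_{i,j}(T_{ij}+\lambda_{ij})$, and consider
$$(c_i1_i+n_i)_i\longmapsto\bigoplus_{i,j}\big(c_iI+\Phi_{ij}(n_i)\big).$$
The values lie in $\bigoplus\mathcal H(T_{ij})\subseteq\mathcal H(S)$ by Step 8, and $S$ acts on an infinite-dimensional separable space, which we identify with $H$. The map is linear, unital, and multiplicative, because
$$(c+\Phi_{ij}(n))(c'+\Phi_{ij}(n'))=cc'+\Phi_{ij}(cn'+c'n+nn').$$
If the image is zero, then $\Phi_{ij}(n_i)=-c_iI$. The left-hand side has cube $\Phi_{ij}(n_i^3)=0$, so $c_i=0$. Then $\Phi_{ij}(n_i)=0$ for all $j$, and $n_i=0$. So the map is injective.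

*The equivalence.* Let $\mathcal B$ be a finite-dimensional unital algebra with $(\operatorname{rad}\mathcal B)^3=0$. If it embeds in some $\mathcal H(T)$, its idempotents are central by Proposition B. If its idempotents are central, it is a finite product of local algebras by Step 7, and it embeds unitally in some $\mathcal H(S)$ by what was just proved. $\square$

**Proof of Theorem 3(3).** The first sentence is Proposition A. Since finite-rank operators are algebraic, an operator $T$ as in Theorem 1 cannot be of finite rank. $\square$
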